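# Cones of weights on stacks of $G$-zips, and a projective threefold over $SL_3\text{-Zip}^\mu$

## 1. Zip data, flag strata and cones of weights

Let $p$ be a prime, $q$ a power of $p$, and $k$ an algebraic closure of $\mathbb F_q$. All schemes and groups are over $k$ unless a field of definition is mentioned.

**Definition 1.1 (group data).** $G$ is a connected reductive group over $\mathbb F_q$, $\sigma$ the $q$-Frobenius, and $\mu:\mathbb G_{m,k}\to G_k$ a cocharacter. $L$ is the centralizer of $\mu$, and $P_+,P_-$ are the two opposite parabolics with common Levi $L$ attached to $\mu$; the weights of $\mathrm{Ad}\circ\mu$ on $\mathrm{Lie}\,P_+$ are $\ge 0$. Put $P:=P_-$, $Q:=(P_+)^{(q)}$, $M:=L^{(q)}$, and let $\varphi:L\to M$ be the relative Frobenius. Fix a Borel pair $(B,T)$ defined over $\mathbb F_q$ with $B\subset P$. Let $\Phi$ be the set of roots of $T$, with the convention that $\alpha\in\Phi_+$ if and only if $U_{-\alpha}\subset B$; let $\Delta$ be the simple roots, $W$ the Weyl group, $\ell$ its length function, $w_0$ its longest element.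 $I\subset\Delta$ is the set of simple roots of $L$, $W_L$ the Weyl group of $L$, $w_{0,I}$ its longest element, and $z:=\sigma(w_{0,I})w_0$. Finally $X^*_+(T)$ (resp. $X^*_{+,I}(T)$) is the set of $\lambda\in X^*(T)$ with $\langle\lambda,\alpha^\vee\rangle\ge0$ for all $\alpha\in\Delta$ (resp. $\alpha\in I$).

**Example 1.2.** $G=SL_2$, $\mu(t)=\mathrm{diag}(t,t^{-1})$: $\mathrm{Ad}\circ\mu$ has weight $2$ on strictly upper triangular matrices, so $P_+$ is upper triangular, $P=B$ is lower triangular, $L=T$ is diagonal, $I=\emptyset$ and $z=w_0$. The positive root is the one in the upper triangular Borel. Similarly $G=SL_3$ (split), $\mu(t)=\mathrm{diag}(t,1,t^{-1})$ has weights $1,1,2$ on strictly upper triangular matrices, so again $P=B$ is lower triangular and $L=T$.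

**Definition 1.3 (zip group, stack of zips).** The zip group is
$$E=\{(x,y)\in P\times Q:\varphi(\bar x)=\bar y\},$$
where $\bar x\in L$, $\bar y\in M$ are the Levi components. It acts on $G_k$ by $(x,y)\cdot g=xgy^{-1}$, and $G\text{-Zip}^\mu:=[E\backslash G_k]$.

**Example 1.4.** For $SL_2$ as above, $E$ consists of the pairs
$$x=\begin{pmatrix}t&0\\ *&t^{-1}\end{pmatrix},\qquad y=\begin{pmatrix}t^q&*\\0&t^{-q}\end{pmatrix}.$$
The action multiplies $g_{11}$ by $t^{1-q}$. There are two orbits, $\{g_{11}\ne0\}$ and $\{g_{11}=0\}$ (a direct check; it is also Lemma 2.4 below).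

**Definition 1.5 (the bundles).** With $B_L=B\cap L$ and $\lambda\in X^*(T)$ let
$$V_I(\lambda)=\mathrm{Ind}_{B_L}^L(\lambda)=\{f:L\to\mathbb A^1\mid f(xb)=\lambda(b)^{-1}f(x)\ \ \forall b\in B_L\},$$
with $L$ acting by left translation. View it as a representation of $P$ via $P\to L$ and of $E$ via $(x,y)\mapsto x$. The associated vector bundle on $G\text{-Zip}^\mu$ is $\mathcal V_I(\lambda)$. Sections of the bundle of a representation $\rho$ on $[E\backslash G_k]$ are functions $f$ on $G_k$ with $f(\epsilon\cdot g)=\rho(\epsilon)f(g)$. (With the opposite convention all cones below are replaced by their negatives simultaneously, and nothing changes.) With these conventions $V_I(\lambda)=0$ if $\lambda$ is not $I$-dominant.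

**Example 1.6.** If $L=T$, then $f(t^{-1}x)=f(xt^{-1})=\lambda(t)f(x)$, so $V_I(\lambda)$ is the line on which $T$ acts by $\lambda$. If $L=SL_2$ with $B$ lower triangular and $\lambda=n\omega$, where $\omega(\mathrm{diag}(t,t^{-1}))=t$, the condition says that $f$ is a function of the second column of $x$, homogeneous of degree $n$: indeed $(xb)_{i2}=x_{i2}t^{-1}$. So $V_I(n\omega)$ has dimension $n+1$ for $n\ge0$ and is $0$ for $n<0$.

**Definition 1.7 (flag space, flag strata).** Let $E'=\{(x,y)\in E:x\in B\}$ and $G\text{-ZipFlag}^\mu:=[E'\backslash G_k]$; its projection to $G\text{-Zip}^\mu$ is a $P/B$-bundle. One has $E'\subset B\times{}^zB$, and $g\mapsto gz$ induces a smooth morphism $\Psi:G\text{-ZipFlag}^\mu\to[B\backslash G_k/B]$. For $w\in W$ put $\mathcal F_w:=\Psi^{-1}([B\backslash BwB/B])$.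

**Example 1.8.** If $L=T$, then $P=B$, $E'=E$, and the flag space is $G\text{-Zip}^\mu$ itself. For $SL_2$ of Example 1.2, $\mathcal F_{w_0}$ is the open point $g_{11}\neq0$ and $\mathcal F_e$ the closed point $g_{11}=0$. For contrast take $G=SL_2$ and $\mu$ trivial: $P=Q=L=G$, $z=\sigma(w_0)w_0=1$, $E=\{(x,\varphi(x))\}$, $E'=\{(b,\varphi(b)):b\in B\}$. By Lang's theorem $g=h\varphi(h)^{-1}$ with $h$ unique up to right multiplication by $G(\mathbb F_q)$. Sending $g$ to $h^{-1}B$ identifies the $E'$-orbits with the $G(\mathbb F_q)$-orbits on $G/B=\mathbb P^1$. Here $g\in B$ if and only if $\varphi(h^{-1})B=h^{-1}B$, so $\mathcal F_e$ corresponds to $\mathbb P^1(\mathbb F_q)$.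

For a nonempty $k$-scheme $X$ with a morphism $\zeta:X\to G\text{-Zip}^\mu$ put $\mathrm{Flag}(X):=X\times_{G\text{-Zip}^\mu}G\text{-ZipFlag}^\mu$; let $\mathrm{Flag}(X)_w$ be the preimage of $\mathcal F_w$ and $\overline{\mathrm{Flag}(X)}_w$ its Zariski closure.

**Assumption 1.9.** (a) $\zeta$ is smooth. (b) The restriction of $\zeta$ to every connected component of $X$ is surjective. (c) For all $w\in W$ with $\ell(w)=1$, $\overline{\mathrm{Flag}(X)}_w$ is proper.

**Example 1.10.** For $SL_2$ of Example 1.2 there is such a structure on $X=\mathbb P^1$. Let $c_1=x^{q-1}-y^{q-1}$ and $c_2=x^{q+1}$; they have no common zero on $\mathbb A^2\smallsetminus0$. Let $E_1=\{(t,\varphi(t)v)\}\subset E$, with $t$ diagonal and $v$ upper unipotent. Under $E_1$ the first column of $g$ changes by $(g_{11},g_{21})\mapsto(t^{1-q}g_{11},t^{-1-q}g_{21})$. Let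
$$Y_1=\{(x,y,g):\ g\in SL_2\text{ has first column }(c_1(x,y),c_2(x,y))\},$$
with $E_1$ acting on $(x,y)$ by multiplication by $t^{-1}$ and on $g$ as in $E$. Then $Y_1\to\mathbb A^2\smallsetminus0\to\mathbb P^1$ is an $E_1$-torsor, and $Y_1\to SL_2$ gives $\zeta:\mathbb P^1\to[E_1\backslash SL_2]\to[E\backslash SL_2]$.

It is smooth. Since $E=(U_-\times1)E_1$ with $U_-$ lower unipotent, the pullback of $SL_2\to[E\backslash SL_2]$ to $X$ is $U_-\times Y_1\to SL_2$, $(u,x,y,g)\mapsto ug$. The first column of $ug$ is $(c_1,c_2+uc_1)$ and the second column is free up to $\det=1$. So we need $(u,x,y)\mapsto(c_1,c_2+uc_1)$ to have a Jacobian of rank $2$. We have $\partial c_1=(-x^{q-2},y^{q-2})\ne0$ and $\partial c_2=(x^q,0)$. If $c_1\ne0$, the $u$-column $(0,c_1)$ together with $\partial c_1\neq0$ gives rank $2$. If $c_1=0$, then $x,y\neq0$ and the $(x,y)$-minor is $-x^qy^{q-2}\ne0$. Parts (b), (c) are clear: $c_1$ has zeros and nonzeros, and $X$ is projective.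

**Definition 1.11 (cones).** Put
$$C_{\rm zip}=\{\lambda\in X^*(T)\mid H^0(G\text{-Zip}^\mu,\mathcal V_I(\lambda))\ne0\},\qquad C_X=\{\lambda\in X^*(T)\mid H^0(X,\zeta^*\mathcal V_I(\lambda))\ne0\}.$$
The saturation of $C\subset X^*(T)$ is $\mathcal C=\{\lambda\in X^*(T)\mid\exists N\ge1:\ N\lambda\in C\}$; so we have $\mathcal C_{\rm zip}$ and $\mathcal C_X$. $C_{\rm zip}$ is an additive submonoid containing $0$, and always $C_{\rm zip}\subset C_X\subset X^*_{+,I}(T)$: pull sections back along the smooth surjective $\zeta$, respectively use $V_I(\lambda)=0$ for $\lambda$ not $I$-dominant.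

**Example 1.12.** In Example 1.10, sections of $\zeta^*\mathcal V_I(n\omega)$ are functions on $\mathbb A^2\smallsetminus0$ with $F(t^{-1}x,t^{-1}y)=t^nF(x,y)$, i.e. forms of degree $-n$. So $C_X=\{n\omega:n\le0\}$. On the stack, $f$ is invariant under $U_-\times U_+$, so on $\{g_{11}\ne0\}$ it is a Laurent polynomial in $g_{11}$. The torus forces $f=a\,g_{11}^i$ with $n=(1-q)i$, and $i\ge0$ since $\{g_{11}=0\}\ne\emptyset$. So $C_{\rm zip}=\{-(q-1)i\,\omega:i\ge0\}$. For $q>2$ the two cones differ, but the saturations agree.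

We can now pose the question. Sections on $X$ contain those pulled back from the stack. Does $X$ nevertheless see, up to multiples, only the weights that the stack sees? This is Conjecture 3.1.2 in "The Cone Conjecture For Hilbert–Blumenthal Shimura Varieties Via Intersection Cones":

**Conjecture 1.13.** Under Assumption 1.9, $\mathcal C_X=\mathcal C_{\rm zip}$.

For arbitrary $(G,\mu)$ the answer is no.

**Theorem A.** Let $q$ be any prime power, $G=SL_3$ split over $\mathbb F_q$, $\mu(t)=\mathrm{diag}(t,1,t^{-1})$, $B=P$ lower triangular, $T$ diagonal, and $\varepsilon_i$ the $i$-th diagonal entry as a character of $T$. There is a smooth projective irreducible threefold $X$ with $\zeta:X\to G\text{-Zip}^\mu$ satisfying Assumption 1.9 such that $\lambda:=\varepsilon_2-q\varepsilon_1\in C_X$ and $\lambda\notin\mathcal C_{\rm zip}$. Hence Conjecture 1.13 is false.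

A supplement, not needed for the disproof, treats all cases with $L=T$. Write $\chi\circ\varphi=q\tau(\chi)$ for $\chi\in X^*(T)$; here $\tau$ is an automorphism of finite order of $X^*(T)$ that permutes $\Delta$ and, compatibly, the simple coroots. (For a split group $\tau=1$; for a unitary group in three variables $\tau$ flips the diagram $A_2$.)

**Theorem B.** Let $(G,\mu)$ be arbitrary with $L=T$. Consider the condition

(★) every connected component of the Dynkin diagram of $G$ is of type $A_1$, or is of type $A_2$, $\tau$-stable, with $\tau$ acting nontrivially on it.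

(Equivalently: every $\mathbb F_q$-simple factor of $G^{ad}$ is some $\mathrm{Res}_{\mathbb F_{q^n}/\mathbb F_q}PGL_2$ or $PU_3$ over $\mathbb F_q$.)

1. If (★) holds, then $\mathcal C_X=\mathcal C_{\rm zip}$ for every $(X,\zeta)$ satisfying Assumption 1.9 (any $q$).
2. If (★) fails and $q>h$, where $h$ is the largest Coxeter number of a component of the Dynkin diagram, there is a smooth projective irreducible $X$ of dimension $d=|\Phi_+|$ satisfying Assumption 1.9 with $\mathcal C_X\ne\mathcal C_{\rm zip}$.

No claim is made in (2) for $q\le h$, except for $SL_3$, which Theorem A covers for all $q$; nor about pairs with $L\ne T$.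

## 2. The case $L=T$: functions, the zip cone, and orbits

From now on $L=T$. Then $P=B=:B_-$, and $P_+=B_+$ is the Borel opposite to $B$ with respect to $T$. It is defined over $\mathbb F_q$, so $Q=B_+$, $M=T$, and $\varphi:T\to T$ is the $q$-Frobenius. Let $U_\pm=R_uB_\pm$; $\Phi_+$ is the set of roots of $B_+$. Then
$$E=\{(tu,\varphi(t)v):t\in T,\ u\in U_-,\ v\in U_+\},\qquad E'=E,\qquad \mathrm{Flag}(X)=X,\qquad z=w_0.$$
Write $\mathcal L(\lambda)$ for the line bundle $\mathcal V_I(\lambda)$: its sections on $[E\backslash G]$ are the $f$ with $f(xgy^{-1})=\lambda(x)f(g)$. Put $\iota=-w_0$, $d=|\Phi_+|$, $\mathfrak X=X^*(T)_{\mathbb Q}$, $\mathfrak X_{\mathbb R}=X^*(T)_{\mathbb R}$. Fix a norm on $\mathfrak X_{\mathbb R}$ invariant under the finite group generated by $W$ and $\tau$. As $q\ge2$,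
$$q\tau-A\ \text{ is invertible for every }A\in\mathrm{End}(\mathfrak X_{\mathbb R})\text{ with }\|A\|\le1,\tag{1}$$
because $\|q\tau\chi\|=q\|\chi\|>\|A\chi\|$ for $\chi\ne0$.

**Recollection 2.1.** For $\chi\in X^*(T)$ let
$$M_\chi=\{f\in k[G]: f(gtu)=\chi(t)f(g),\ t\in T,\ u\in U_+\}.$$
It is standard (Jantzen, *Representations of algebraic groups*, II.2) that $M_\chi\neq0$ if and only if $\chi$ is dominant, and that then $M_\chi$ consists of the functions $g\mapsto\xi(gv_\chi)$, $\xi\in V(\chi)^*$, where $V(\chi)$ is the Weyl module with highest weight vector $v_\chi$. We say $f$ has left weight $\nu$ if $f(tg)=\nu(t)f(g)$. The left weights of $M_\chi$ are weights of $V(\chi)$, so they lie in $\mathrm{Conv}(W\chi)$. The weight space of $V(\chi)$ of weight $w\chi$ is the line spanned by $\dot wv_\chi$; taking for $\xi$ the projection to it we get $f_{\chi,w}\in M_\chi$ of left weight $w\chi$ with $f_{\chi,w}(\dot w)\ne0$.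

**Example 2.2.** $G=SL_3$, $\chi=\omega_1=\varepsilon_1$: $M_\chi$ is spanned by the entries $g_{11},g_{21},g_{31}$ of the first column, of left weights $\varepsilon_1,\varepsilon_2,\varepsilon_3$.

**Lemma 2.3.** $C_{\rm zip}=(1-q\tau)X_+^*(T)$. Hence $\mathcal C_{\rm zip}=\{\lambda:(1-q\tau)^{-1}\lambda\text{ is dominant}\}$.

*Proof.* Let $0\ne f$ satisfy $f(xgy^{-1})=\lambda(x)f(g)$. On the big cell, $f(utv)=f(t)=\sum_\chi a_\chi\chi(t)$. Applying $(s,\varphi(s))$, $s\in T$, gives $\chi-q\tau\chi=\lambda$ whenever $a_\chi\ne0$. Since $1-q\tau$ is injective, exactly one $\chi$ occurs. So $f(gtu)=\chi(t)f(g)$ on the big cell, hence on $G$ by density; thus $0\neq f\in M_\chi$ and $\chi$ is dominant. Conversely let $\chi$ be dominant and consider $f_{\chi,1}(g)=\xi(gv_\chi)$, $\xi$ the projection to the highest weight line. An element of $U_-$ changes a weight vector by terms of lower weight, so $\xi$ is $U_-$-invariant. Hence $f_{\chi,1}(tug\,v^{-1}\varphi(t)^{-1})=\chi(t)\chi(\varphi(t))^{-1}f_{\chi,1}(g)$, a nonzero section of weight $\chi-q\tau\chi$.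 $\square$

For split $SL_3$ (where $\tau=1$) one sees dominance by hand. The big cell is $\{\Delta_1\Delta_2\ne0\}$, with $\Delta_i$ the leading principal minors, and $f=a\Delta_1^{a_1}\Delta_2^{a_2}$, $a\neq 0$. If $a_1<0$, then $f\Delta_1^{-a_1}=a\Delta_2^{a_2}$ on $\{\Delta_2\ne0\}$, absurd at a point with $\Delta_1=0\neq\Delta_2$; likewise for $a_2$. So
$$\mathcal C_{\rm zip}=\{\lambda:\langle\lambda,\alpha^\vee\rangle\le0\ \ \forall\alpha\in\Delta\}\qquad(SL_3\text{ split}).\tag{2}$$

**Lemma 2.4 (orbits).** For $x\in W$ let $O_x=B_-\dot xB_+=U_-\dot xTU_+$.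

1. $O_x$ is a single $E$-orbit, of codimension $\ell(x)$ in $G$.
2. For $g\in O_x$ the differential at $1$ of $E\to G$, $\epsilon\mapsto\epsilon\cdot g$, has image $T_gO_x$.
3. $\mathcal F_w=[E\backslash O_{ww_0}]$.

*Proof.* (1) $O_x$ is $E$-stable, and $U_-\times U_+\subset E$ moves every element to some $\dot xs$, $s\in T$. The element $(t,\varphi(t))$ moves $\dot xs$ to $\dot x\,x^{-1}(t)\varphi(t)^{-1}s$. The homomorphism $t\mapsto x^{-1}(t)\varphi(t)^{-1}$ has bijective differential, since $d\varphi=0$; so it is surjective.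

(2) By homogeneity take $g=\dot x$. The image lies in $T_{\dot x}O_x$. After right translation by $\dot x^{-1}$ it is $\mathrm{Lie}\,B_-+\mathrm{Ad}(\dot x)\mathrm{Lie}\,U_+$, again because $d\varphi=0$. Its dimension is $\dim B_-+|\Phi_+\cap x\Phi_+|$. On the other hand $O_x=B_-(\dot xU_+\dot x^{-1})\dot x=B_-(\dot xU_+\dot x^{-1}\cap U_+)\dot x$, and $B_-\times U_+\to G$ is an open immersion, so $\dim O_x$ is the same number. Hence equality; moreover $\operatorname{codim}O_x=d-|\Phi_+\cap x\Phi_+|=\ell(x)$.

(3) $g\dot w_0\in BwB$ if and only if $g\in BwB\dot w_0^{-1}=Bww_0^{-1}B_+=O_{ww_0}$. $\square$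

## 3. Hasse invariants: $SL_2$ works, $SL_3$ stops

**The case $SL_2$.** Let $(X,\zeta)$ satisfy Assumption 1.9 for $SL_2$, and let $0\ne f\in H^0(X,\zeta^*\mathcal L(n\omega))$. Restrict to a connected component on which $f\ne0$. There $X$ is smooth and connected, hence integral, and proper, because it is the closure of the open stratum $\mathrm{Flag}(X)_{w_0}$ and $\ell(w_0)=1$. The function $g_{11}$ gives $\mathrm{Ha}\in H^0(X,\zeta^*\mathcal L(-(q-1)\omega))$, which is nonzero but vanishes on the nonempty preimage of $\{g_{11}=0\}$. If $n>0$, then $f^{q-1}\mathrm{Ha}^n$ is a global function on $X$, so a constant, with a zero; so it is $0$, contradicting integrality. Hence $n\le0$ and $\mathcal C_X=\mathcal C_{\rm zip}$.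

**The same argument for $SL_3$.** Write $(a,b)$ for $a\omega_1+b\omega_2$. We have two Hasse invariants $\mathrm{Ha}_1=\Delta_1$, $\mathrm{Ha}_2=\Delta_2$, of weights $(-(q-1),0)$ and $(0,-(q-1))$. Suppose, to make life easy, that $X$ itself is proper and irreducible, and let $0\neq f$ have weight $(a,b)$. If $a,b\ge0$ and $(a,b)\ne0$, then $f^{q-1}\mathrm{Ha}_1^a\mathrm{Ha}_2^b$ is a function on $X$ with a zero, and we get the same contradiction. But $\mathcal C_{\rm zip}$ requires both $a\le0$ and $b\le0$. If $a<0<b$, multiplying by $\mathrm{Ha}_2^b$ leaves weight $((q-1)a,0)$, and the only function available is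
$$f^{q-1}\,\mathrm{Ha}_2^{\,b}\,\mathrm{Ha}_1^{\,a},$$
which may have a pole along $\mathrm{Ha}_1=0$. The argument stops exactly here. To go on one would have to bound the order of $f$ along $\{\mathrm{Ha}_1=0\}$ from below.

There is a concrete function of this kind. Under $(t,\varphi(t)v)\in E$ the entry $g_{21}$ is multiplied by $t_2t_1^{-q}$, i.e. has weight $\varepsilon_2-q\varepsilon_1=(-(q+1),1)$, which is of the type $a<0<b$. It is not a section over $G\text{-Zip}^\mu$ for one reason only: an element $u\in U_-$ sends it to $g_{21}+u_{21}g_{11}$.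

## 4. Forgetting $U_-$

Let
$$E_1=\{(t,\varphi(t)v):t\in T,\ v\in U_+\}\subset E .$$
The morphism $[E_1\backslash G]\to[E\backslash G]=G\text{-Zip}^\mu$ is smooth and surjective, with fibers $E/E_1\cong U_-$. Its target allows only $U_-$-invariant functions; its source allows all of $M_\chi$. Precisely, for $f\in M_\chi$ of left weight $\nu$,
$$f(xgy^{-1})=(\nu-q\tau\chi)(x)f(g)\qquad\text{for }(x,y)\in E_1,\tag{3}$$
since $f(tg\,v^{-1}\varphi(t)^{-1})=\nu(t)\,\chi(\varphi(t))^{-1}f(g)$.

Hence if $\zeta$ factors through $[E_1\backslash G]$, weights $\nu-q\tau\chi$ have a chance to lie in $C_X$; in Example 1.10 the map $\zeta$ did factor in this way. The plan is to find a projective $X$ with a map to $[E_1\backslash G]$ whose composite to $[E\backslash G]$ is smooth and surjective and on which a given section survives. For $SL_3$, $[E_1\backslash G]=[T\backslash(G/U_+)]$ is not a projective scheme, and three things have to be repaired.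

* $T$ has nontrivial finite stabilizers on $G/U_+$. We make the action free on a large open set by adding an auxiliary vector space $V$.
* $G/U_+$ is only quasi-affine. We embed it in an affine $\hat A$ and choose a GIT linearization for which the added points are all unstable. Otherwise the bad locus would be large: for $SL_3$ the added points have codimension $2$ in $\hat A$.
* The resulting projective $\bar P$ is too big and contains a small bad locus. We cut with general hyperplanes down to dimension $d$; this avoids the bad locus. Smoothness over $[E\backslash G]$ survives because, by Lemma 2.4(2), it amounts to transversality to the orbits.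

The last point comes first.

## 5. Linear sections transversal to the strata

**Proposition 5.1.** Let $\bar P\subset\mathbb P^M$ be an irreducible projective variety, $P^\circ\subset\bar P$ a nonempty smooth open subscheme, and $\zeta_P:P^\circ\to[E\backslash G]$ a smooth surjective morphism. Assume $d\ge1$, $c:=\dim\bar P-d\ge0$ and $\dim(\bar P\smallsetminus P^\circ)<c$. Let $0\ne s\in H^0(P^\circ,\zeta_P^*\mathcal L(\lambda))$. Then there is a linear subspace $\Lambda\subset\mathbb P^M$ of codimension $c$ such that $X:=\bar P\cap\Lambda\subset P^\circ$ is a smooth projective irreducible variety of dimension $d$, $\zeta:=\zeta_P|_X$ satisfies Assumption 1.9, and $s|_X\neq0$.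

*Proof.* **Step 1: the Bertini statements.** We list what is used about a locally closed subscheme $Y\subset\mathbb P^M$ and all $H$ in a suitable dense open subset of the dual projective space.

* (α) Every irreducible component of $Y\cap H$ has dimension one less than some component of $Y$ containing it; so $\dim(Y\cap H)\le\dim Y-1$, and $Y\cap H=\emptyset$ if $\dim Y\le0$. (A general $H$ contains no component of $Y$, and is locally given by one equation.)
* (β) If $Y$ is smooth of pure dimension $e$, then $Y\cap H$ is smooth of pure dimension $e-1$ or empty. Indeed, the set of pairs $(y,H)$ with $H$ containing $y$ and the embedded tangent space of $Y$ at $y$ has dimension $e+(M-1-e)=M-1$, so it does not dominate the dual space.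
* (γ) If $Y$ is irreducible of dimension $\ge2$, then $Y\cap H$ is irreducible (Jouanolou, *Théorèmes de Bertini et applications*, Th. 6.3(4); valid in every characteristic).

**Step 2: choice of $\Lambda$.** The aim is to be general with respect to everything in sight. Let $P_x^\circ=\zeta_P^{-1}([E\backslash O_x])$. As $\zeta_P$ is smooth and surjective, this is a nonempty smooth locally closed subscheme of pure codimension $\ell(x)\le d$. Choose hyperplanes $H_1,\dots,H_c$ successively, each general with respect to the preceding ones, so that (α), (β), (γ) apply at each step to $P^\circ$, the $P_x^\circ$, $\bar P\smallsetminus P^\circ$, the $\overline{P_x^\circ}\smallsetminus P_x^\circ$ (closure in $\bar P$), the zero locus of $s$, and their intersections with the previous hyperplanes. Put $\Lambda=\bigcap H_i$.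

**Step 3: $X$ is smooth, projective, irreducible, of dimension $d$, and $s|_X\ne0$.** By (α), $\Lambda\cap(\bar P\smallsetminus P^\circ)=\emptyset$, since $\dim(\bar P\smallsetminus P^\circ)<c$. So $X=P^\circ\cap\Lambda$ is closed in $\bar P$, hence projective. It is nonempty because $\dim\bar P\ge c$ and $\bar P$ is projective. It is smooth of dimension $d$ by (β), and irreducible by (γ), since before each step the dimension is $\ge d+1\ge2$. The zero locus of $s$ has dimension $<\dim\bar P$, so it meets $\Lambda$ in dimension $<d$, and $s|_X\ne0$.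

**Step 4: transversality.** We show $T_yX+T_yP_x^\circ=T_yP^\circ$ for $y\in X\cap P_x^\circ$. By (β), $P_x^\circ\cap\Lambda$ is smooth of pure dimension $\dim P_x^\circ-c$ near $y$, and $T_yX\cap T_yP_x^\circ=T_y(P_x^\circ\cap\Lambda)$. So
$$\dim(T_yX+T_yP_x^\circ)=d+\dim P_x^\circ-(\dim P_x^\circ-c)=\dim\bar P .$$

**Step 5: (a), smoothness of $\zeta$.** We convert transversality into smoothness. Let $\tilde Y=P^\circ\times_{[E\backslash G]}G$, an $E$-torsor $\pi:\tilde Y\to P^\circ$ with a smooth $E$-equivariant map $\kappa:\tilde Y\to G$, and let $\tilde X=\pi^{-1}(X)$, which is smooth. Then $\zeta$ is smooth if and only if $\kappa|_{\tilde X}$ is. Let $\tilde y\in\tilde X$ be a closed point, $g=\kappa(\tilde y)\in O_x$. Since $\tilde X=\pi^{-1}(X)$, $\kappa^{-1}(O_x)=\pi^{-1}(P_x^\circ)$ and $d\pi$ is surjective, Step 4 gives $T_{\tilde y}\tilde X+T_{\tilde y}\kappa^{-1}(O_x)=T_{\tilde y}\tilde Y$. Applying the surjection $d\kappa$ yields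
$$d\kappa(T_{\tilde y}\tilde X)+T_gO_x=T_gG .$$
As $\tilde X$ is $E$-stable and $\kappa$ equivariant, $d\kappa(T_{\tilde y}\tilde X)$ contains the image of $\mathrm{Lie}\,E$, which is $T_gO_x$ by Lemma 2.4(2). So $d\kappa|_{\tilde X}$ is surjective at every closed point. As $\tilde X$ and $G$ are smooth, $\kappa|_{\tilde X}$ is smooth.

**Step 6: (b), surjectivity.** We show that $X$ meets every $P_x^\circ$. The closure $\overline{P_x^\circ}$ is projective of dimension $\dim P_x^\circ\ge c$, so $\Lambda\cap\overline{P_x^\circ}$ is nonempty of dimension $\ge\dim P_x^\circ-c$. By (α), $\Lambda\cap(\overline{P_x^\circ}\smallsetminus P_x^\circ)$ is empty or of dimension $<\dim P_x^\circ-c$. So $X\cap P_x^\circ\ne\emptyset$ for all $x\in W$. By Lemma 2.4(1), $\zeta$ is surjective; and $X$ is irreducible.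

**Step 7: (c).** $X$ is projective and $\mathrm{Flag}(X)=X$, so all $\overline{\mathrm{Flag}(X)}_w$ are proper. $\square$

## 6. Torus quotients with a large free part

**Recollection 6.1 (GIT for a torus).** Let a torus $\Gamma$ act on an integral affine variety $A$ of finite type, $S=k[A]$. We say $f\in S$ has degree $\delta\in X^*(\Gamma)$ if $f(\gamma a)=\delta(\gamma)^{-1}f(a)$; then $S=\bigoplus_\delta S_\delta$. For $\Theta\in X^*(\Gamma)$ the domain $\bigoplus_{j\ge0}S_{j\Theta}$ is finitely generated, being the ring of $\Gamma$-invariants of $S[t]$ with $t$ of degree $-\Theta$. Let $\bar P=\mathrm{Proj}\bigoplus_jS_{j\Theta}$ and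
$$A^{ss}=\{a\in A:\ f(a)\ne0\text{ for some }f\in S_{j\Theta},\ j\ge1\}.$$
If $S_0=k$ and $A^{ss}\ne\emptyset$, then $\bar P$ is an irreducible projective variety; some Veronese subring is generated in degree $1$, which gives a closed embedding $\bar P\subset\mathbb P^M$. There is a quotient map $A^{ss}\to\bar P$, given by $A_f\to\mathrm{Spec}\,(S_f)_0$ over the open set where $f\ne0$. If all stabilizers on $A^{ss}$ are finite, all orbits have dimension $\dim\Gamma$, so they are closed in $A^{ss}$, and $A^{ss}\to\bar P$ is a geometric quotient (Mumford–Fogarty–Kirwan, Thm 1.10; $\Gamma$ is a torus, hence linearly reductive). So its fibers are the orbits, it is a categorical quotient, and it maps closed $\Gamma$-stable subsets $F$ to closed subsets, of dimension $\dim F-\dim\Gamma$.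

For example, $\mathbb G_m$ acting on $\mathbb A^2$ with coordinates of degrees $q-1$ and $q+1$, and $\Theta=1$: $A^{ss}=\mathbb A^2\smallsetminus0$, with finite stabilizers. They are not all trivial (for instance $\mu_{q+1}$ at $(0,1)$), so the quotient map is not a torsor.

**Setting 6.2.** Let $r=\dim T$, $\Gamma=T\times\mathbb G_m$, $X^*(\Gamma)=X^*(T)\oplus\mathbb Z$, $m\ge1$. The torus $T=E_1/U_+$ acts on $G/U_+$ by $t\cdot gU_+=tg\varphi(t)^{-1}U_+$. Let $\hat A$ be an integral affine variety of finite type with a $T$-action containing $G/U_+$ as a $T$-stable open subscheme. Let $\delta_0,\dots,\delta_r\in X^*(T)$ be such that the $(\delta_i,1)$ form a basis of $X^*(\Gamma)$. Let $V=(k^m)^{r+1}$ have coordinates $v_{il}$ ($0\le i\le r$, $1\le l\le m$) of degree $(\delta_i,1)$, put $A=\hat A\times V$ (with $\Gamma$ acting on $\hat A$ through $T$) and $S=k[A]$, and let $\Theta\in X^*(\Gamma)$. Assume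

* (H1) $S_0=k$;
* (H2) $A^{ss}=(G/U_+)\times(V\smallsetminus0)$, and all stabilizers on it are finite.

**Lemma 6.3.** In Setting 6.2, $\dim\bar P=d+r+(m-1)(r+1)$, and there are a smooth nonempty open $P^\circ\subset\bar P$ with $\dim(\bar P\smallsetminus P^\circ)\le\dim\bar P-m$ and a smooth surjective $\zeta_P:P^\circ\to[E\backslash G]$ such that every nonzero $f\in M_\chi$ of left weight $\nu$ defines a nonzero section of $\zeta_P^*\mathcal L(\nu-q\tau\chi)$.

*Proof.* **Step 1: dimension and boundary.** Since $\dim G/U_+=d+r$ and all orbits in $A^{ss}$ have dimension $r+1$, $\dim\bar P=d+r+m(r+1)-(r+1)$. Write $v=(v_0,\dots,v_r)$ with $v_i\in k^m$, let $V^{00}=\{v:\text{all }v_i\ne0\}$, $A^{00}=(G/U_+)\times V^{00}$, and $P^\circ$ its image. The complement of $A^{00}$ in $A^{ss}$ is the closed $\Gamma$-stable set $A^{ss}\cap\bigcup_i\{v_i=0\}$, of codimension $\ge m$. Its image is closed of codimension $\ge m$ in $\bar P$, and is the complement of $P^\circ$ because fibers are orbits. So $P^\circ$ is open and $A^{00}\to P^\circ$ is a geometric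 quotient.

**Step 2: $P^\circ$ is smooth and $A^{00}\to P^\circ$ is a torsor.** As the $(\delta_i,1)$ form a basis of $X^*(\Gamma)$, they identify $\Gamma$ with $\mathbb G_m^{r+1}$ acting on $V^{00}=(\mathbb A^m\smallsetminus0)^{r+1}$ by independent scalings. So $V^{00}\to(\mathbb P^{m-1})^{r+1}$ is a Zariski-locally trivial $\Gamma$-torsor. Over an open $D$ where $V^{00}|_D\cong\Gamma\times D$ we have $A^{00}|_D\cong\Gamma\times(G/U_+)\times D$ equivariantly. So $A^{00}$ is a $\Gamma$-torsor over a bundle on $(\mathbb P^{m-1})^{r+1}$ with fiber $G/U_+$, which is smooth; by uniqueness of categorical quotients this bundle is $P^\circ$.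

**Step 3: the map.** $E_1\times\mathbb G_m$ acts on $G\times V^{00}$ (on $V^{00}$ through $E_1\times\mathbb G_m\to\Gamma$). The composite $G\times V^{00}\to A^{00}\to P^\circ$ of a $U_+$-torsor and a $\Gamma$-torsor is an $E_1\times\mathbb G_m$-torsor. The projection to $G$ induces
$$\zeta_P:P^\circ=[(E_1\times\mathbb G_m)\backslash(G\times V^{00})]\to[E_1\backslash G]\to[E\backslash G].$$
The map $G\times V^{00}\to G\to[E\backslash G]$ is smooth and surjective and factors through the smooth surjection $G\times V^{00}\to P^\circ$; hence $\zeta_P$ is smooth and surjective.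

**Step 4: sections.** Sections of $\zeta_P^*\mathcal L(\lambda)$ are the functions $F$ on $G\times V^{00}$ on which $E_1\times\mathbb G_m$ acts through $F(\epsilon\cdot)=\lambda(t)F$. By (3), $(g,v)\mapsto f(g)$ is one, for $\lambda=\nu-q\tau\chi$, and it is nonzero. $\square$

**Corollary 6.4.** In Setting 6.2 let $m=d+1$ and $d\ge1$. For every $0\ne f\in M_\chi$ of left weight $\nu$ there is a smooth projective irreducible $X$ of dimension $d$ satisfying Assumption 1.9 with $\nu-q\tau\chi\in C_X$.

*Proof.* With $c=\dim\bar P-d=r+(m-1)(r+1)\ge0$ we have $\dim(\bar P\smallsetminus P^\circ)\le\dim\bar P-d-1<c$. Apply Proposition 5.1 to the section given by $f$. $\square$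

## 7. $SL_3$: proof of Theorem A

Here $\varphi(t)=t^q$, $\tau=1$, $d=3$, $r=2$; we take $m=4$. With $(a,b)=a\omega_1+b\omega_2$ we have $\varepsilon_1=(1,0)$, $\varepsilon_2=(-1,1)$, $\varepsilon_3=(0,-1)$.

**Step 1: a model of $G/U_+$.** We need $G/U_+$ inside an explicit affine variety. For $g\in G$ let $c=ge_1$ be the first column and $n=e_3^Tg^{-1}$ the last row of $g^{-1}$; then $\sum n_ic_i=(g^{-1}g)_{31}=0$. Let
$$U^\circ=\{(c,n):c\ne0,\ n\ne0,\ \textstyle\sum n_ic_i=0\},\qquad\hat A=\{\textstyle\sum n_ic_i=0\}\subset\mathbb A^6 .$$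
$\hat A$ is integral of dimension $5$ (a quadric of rank $6$), and $U^\circ\subset\hat A$ is open and smooth, as the gradient $(n,c)$ is nonzero. $SL_3$ acts on $U^\circ$ by $h\cdot(c,n)=(hc,nh^{-1})$. The action is transitive: given $(c,n)$, take first column $c$, second column completing $c$ to a basis of $\ker n$, third column with $n$-value $1$, and rescale the second column to get determinant $1$. The scheme-theoretic stabilizer of $(e_1,e_3^T)$ consists of the matrices with first column $e_1$, last row $e_3^T$ and determinant $1$; this is $U_+$. Hence $G\to U^\circ$ is a $U_+$-torsor and $G/U_+=U^\circ$.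

**Step 2: degrees.** We compute the $T$-action. Under $g\mapsto tgv^{-1}t^{-q}$ the first column becomes $t_1^{-q}tc$ and the last row of the inverse becomes $t_3^{\,q}\,nt^{-1}$:
$$c_i\mapsto(\varepsilon_i-q\varepsilon_1)(t)\,c_i,\qquad n_i\mapsto(q\varepsilon_3-\varepsilon_i)(t)\,n_i.\tag{4}$$
By the convention of 6.1 the degrees are the negatives:
$$\deg c_1=(q-1,0),\quad\deg c_2=(q+1,-1),\quad\deg c_3=(q,1),$$
$$\deg n_1=(1,q),\quad\deg n_2=(-1,q+1),\quad\deg n_3=(0,q-1).$$
All $n_ic_i$ have degree $(q,q)$, so $T$ acts on $\hat A$. Stabilizers on $U^\circ$ are indeed not trivial: at $c=e_2$, $n=e_1^T$ the stabilizer is the common kernel of $(q+1,-1)$ and $(1,q)$, a group of order $q(q+1)+1$.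

**Step 3: the linearization and (H1).** Take $\delta_0=(0,0)$, $\delta_1=(1,0)$, $\delta_2=(0,1)$; the triples $(0,0,1)$, $(1,0,1)$, $(0,1,1)$ form a basis of $\mathbb Z^3=X^*(\Gamma)$. Let $\Theta=(3,3,1)$. All coordinates $c_i,n_i$ (third degree $0$) and $v_{il}$ have positive value under $(a,b,e)\mapsto a+b+e$: the values are $q-1,q,q+1$ for the $c_i$, $q+1,q,q-1$ for the $n_i$, and $1,2,2$ for the $v_{il}$. So $S_0=k$.

**Step 4: (H2).** We show $A^{ss}=\{c\ne0,\ n\ne0,\ v\ne0\}=U^\circ\times(V\smallsetminus0)$, with finite stabilizers.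

For "$\subset$", a semistable point has a nonvanishing monomial of degree $j\Theta=(3j,3j,j)$, $j\ge1$. By the third coordinate its $v$-factors have total exponent $j\ge1$, so $v\neq0$; its $(c,n)$-part has degree $(x,y)=(3j-j_1,3j-j_2)$ with $j_1,j_2\ge0$, $j_1+j_2\le j$. So $x,y\in[2j,3j]$ and $y/x\in[\frac23,\frac32]$. The degrees of the $c_i$ satisfy $y\le x/q\le x/2$ and $x>0$; those of the $n_i$ satisfy $x\le y/q\le y/2$ and $y>0$. These inequalities are preserved by sums. So a monomial in the $c_i$ alone would have $y\le x/2$, one in the $n_i$ alone $x\le y/2$, and the empty one has $x=0$; all are excluded. Hence both some $c_i$ and some $n_j$ occur, and $c\ne0$, $n\ne0$.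

For "$\supset$", let $c_i,n_j,v_{lr}\ne0$. The direction of $\deg c_i$ has angle in $(-45^\circ,\arctan\frac1q]$, that of $\deg n_j$ in $[\arctan q,135^\circ)$; the difference is positive and less than $180^\circ$. The first two coordinates of $\Theta-(\delta_l,1)$ are $(3,3)$, $(2,3)$ or $(3,2)$, whose angle lies strictly between $\arctan\frac1q$ and $\arctan q$, since $\frac1q\le\frac12<\frac23$. So this vector is a positive rational combination of $\deg c_i$ and $\deg n_j$. Clearing denominators, some monomial $c_i^an_j^bv_{lr}^e$ has degree $e\Theta$, $e\ge1$, and it is nonzero at the point. The degrees of $c_i,n_j,v_{lr}$ are three linearly independent characters that are trivial on the stabilizer, so the stabilizer is finite.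

**Step 5: conclusion.** We are in Setting 6.2 with $m=4=d+1$ (here $\dim\bar P=14$, $\dim(\bar P\smallsetminus P^\circ)\le10$, $c=11$). Apply Corollary 6.4 to $f=g_{21}=c_2\in M_{\omega_1}$, of left weight $\varepsilon_2$. It gives a smooth projective irreducible threefold $X$ satisfying Assumption 1.9 with $\lambda=\varepsilon_2-q\varepsilon_1\in C_X$. But $\langle\lambda,\alpha_2^\vee\rangle=\langle\varepsilon_2,\alpha_2^\vee\rangle=1>0$, so $\lambda\notin\mathcal C_{\rm zip}$ by (2). This proves Theorem A. $\blacksquare$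

## 8. Failure outside (★) for $q>h$: proof of Theorem B(2)

Assume $q>h$ and that (★) fails; in particular $\Delta\ne\emptyset$ and $d\ge1$. We verify the hypotheses of Setting 6.2 for a general $G$, then look for a weight outside $\mathcal C_{\rm zip}$. Let $\rho$ be half the sum of the positive roots, and $\mathrm{Conv}(W)\subset\mathrm{End}(\mathfrak X_{\mathbb R})$ the convex hull of $W$; its elements have norm $\le1$, so (1) applies to them.

**Step 1: a cone of good linearizations.** For $SL_3$ we compared angles; in general we use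
$$\Omega=\Big\{\theta\in\mathfrak X_{\mathbb R}:\ \min_{\beta\in\Delta}\langle\theta,\beta^\vee\rangle>\tfrac1{q-1}\max_{\gamma\in\Phi}\langle\theta,\gamma^\vee\rangle\Big\}.$$
This is an open convex cone (a minimum is concave, a maximum convex). It contains $\rho$: $\langle\rho,\beta^\vee\rangle=1$, and $\max_\gamma\langle\rho,\gamma^\vee\rangle$ is the largest height of a coroot, $h-1<q-1$.

**Lemma 8.1.** If $\theta\in\Omega$, $A\in\mathrm{Conv}(W)$ and $(q\tau-A)\chi=\theta$, then $\langle\chi,\beta^\vee\rangle>0$ for all $\beta\in\Delta$.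

*Proof.* From $q\tau-A=(1-q^{-1}A\tau^{-1})q\tau$ we get $q\chi=\sum_{i\ge0}q^{-i}\tau^{-1}(A\tau^{-1})^i\theta$. As $\tau$ normalizes $W$, $(A\tau^{-1})^i\theta\in\mathrm{Conv}(W\tau^{-i}\theta)$. Pair with $\beta^\vee$. The term $i=0$ is $\langle\theta,(\tau\beta)^\vee\rangle\ge\min_{\Delta}\langle\theta,\cdot^\vee\rangle$. The $i$-th term is $q^{-i}$ times a convex combination of numbers $\langle\theta,\gamma^\vee\rangle$, $\gamma\in\Phi$, so it is $\ge-q^{-i}\max_\gamma\langle\theta,\gamma^\vee\rangle$. The sum is at least $\min_\Delta\langle\theta,\cdot^\vee\rangle-\frac1{q-1}\max_\gamma\langle\theta,\gamma^\vee\rangle>0$. $\square$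

**Step 2: the affine variety $\hat A$.** The ring $R=k[G]^{U_+}=\bigoplus_{\chi\in X^*_+(T)}M_\chi$ is a finitely generated domain (Hadžiev; Grosshans). Let $\hat A=\mathrm{Spec}\,R$. We show that $G/U_+\to\hat A$ is an open immersion, with image the set of points where some $f\in M_\chi$, $\chi$ regular dominant, is nonzero. Let $\chi$ be regular dominant and $0\ne f\in M_\chi$. Then $f$ is a section of an ample line bundle on $G/B_+$, so $(G/B_+)_f$ is affine. Its preimage $(G/U_+)_f$ is a $T$-torsor over it, hence affine, with coordinate ring $k[G/U_+]_f=R_f$. So $(G/U_+)_f\cong\hat A_f$, and these sets cover $G/U_+$.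

The torus $T=E_1/U_+$ acts on $\hat A$; by (3), $f\in M_\chi$ of left weight $\nu$ has degree $q\tau\chi-\nu$. By 2.1, $\nu=A\chi$ for some $A\in\mathrm{Conv}(W)$.

**Step 3: the linearization and (H1).** Let $\delta_0=0$, $\delta_1,\dots,\delta_r$ a basis of $X^*(T)$, $m=d+1$; the $(\delta_i,1)$ form a basis of $X^*(\Gamma)$. As $\Omega$ is an open cone containing $\rho$ and $\mathrm{Conv}\{\delta_i\}$ is compact, there is $N\ge1$ with $2N\rho-\delta\in\Omega$ for all $\delta\in\mathrm{Conv}\{\delta_i\}$. Put $\Theta=(2N\rho,1)$. Elements of $S_0$ involve no $v$ (look at the last coordinate). If $f\in M_\chi$ of left weight $A\chi$ has degree $(q\tau-A)\chi=0$, then $\chi=0$; so $S_0=M_0=k$.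

**Step 4: (H2).** For "$\subset$", suppose the product of some $f\in M_\chi$ of left weight $\nu=A\chi$ with a monomial in $v$ lies in $S_{j\Theta}$, $j\ge1$, and is nonzero at $(y,v)$. The monomial has total exponent $j\ge1$, so $v\ne0$, and $(q\tau-A)\chi\in j(2N\rho-\mathrm{Conv}\{\delta_i\})\subset\Omega$. By Lemma 8.1, $\chi$ is regular dominant, so $y\in G/U_+$ by Step 2.

For "$\supset$", let $y=gU_+$ and $v_{il}\ne0$. By Borel's fixed point theorem the closure of $TgB_+$ in $G/B_+$ contains a $T$-fixed point, which is $wB_+$ for some $w\in W$. For $\chi\in X_+^*(T)$ the zero locus of $f_{\chi,w}$ in $G/B_+$ is closed, $T$-stable and does not contain $wB_+$; so $f_{\chi,w}(g)\ne0$, for all $\chi\in X_+^*(T)$ at once. By (1) and Lemma 8.1, for suitable $j\ge1$ we have $j(2N\rho-\delta_i)=(q\tau-w)\chi$ with $\chi\in X^*_+(T)$. Then $f_{\chi,w}v_{il}^j$ has degree $(j(2N\rho-\delta_i),0)+(j\delta_i,j)=j\Theta$ and is nonzero at $(y,v)$. The characters $((q\tau-w)\chi,0)$, $\chi\in X_+^*(T)$, and $(\delta_i,1)$ are trivial on the stabilizer.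 As $(q\tau-w)X^*_+(T)$ spans $\mathfrak X$, they generate a subgroup of finite index in $X^*(\Gamma)$, so the stabilizer is finite.

By Corollary 6.4, for any $\chi\in X_+^*(T)$ and $w\in W$ there is a smooth projective irreducible $X$ of dimension $d$ satisfying Assumption 1.9 with
$$w\chi-q\tau\chi\in C_X.\tag{5}$$

**Step 5: the weights to test.** Let $\alpha\in\Delta$, and let $\chi\in X^*_+(T)$ with $\langle\chi,\alpha^\vee\rangle=a>0$ and $\langle\chi,\beta^\vee\rangle=0$ for the other $\beta\in\Delta$. Then $s_\alpha\chi=\chi-a\alpha$ and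
$$(1-q\tau)^{-1}(s_\alpha\chi-q\tau\chi)=\chi+(q\tau-1)^{-1}(a\alpha)=\chi+a\sum_{i\ge1}q^{-i}\tau^{-i}\alpha .$$
By Lemma 2.3 the weight $s_\alpha\chi-q\tau\chi$ lies outside $\mathcal C_{\rm zip}$ as soon as
$$N(\alpha,\beta):=\sum_{i\ge1}q^{-i}\langle\tau^{-i}\alpha,\beta^\vee\rangle<0\quad\text{for some }\beta\in\Delta,\ \beta\ne\alpha .$$

**Step 6: finding $\alpha,\beta$.** Suppose first that two adjacent $\alpha,\beta\in\Delta$ lie in different $\tau$-orbits. Then $\tau^{-i}\alpha\ne\beta$ for all $i$, so all terms are $\le0$, and those with $\tau^i=1$ are $<0$.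

Otherwise adjacent nodes always lie in the same $\tau$-orbit, so all nodes of a component $\mathfrak D$ lie in one orbit. A power of $\tau$ taking a node of $\mathfrak D$ to a node of $\mathfrak D$ stabilizes $\mathfrak D$, so the stabilizer of $\mathfrak D$ in $\langle\tau\rangle$ is transitive on its nodes. A Dynkin diagram with at least two nodes is a tree, so it has a leaf, and by transitivity all nodes are leaves: there are two nodes. As $\tau$ is an automorphism of the root datum, $B_2$ and $G_2$ are excluded. So $\mathfrak D$ is $A_1$, or $A_2$ with the stabilizer acting through the flip. Since (★) fails, some $\tau$-orbit consists of $n\ge2$ components $A_2$ (for $n=1$ the component is $\tau$-stable with $\tau$ acting by the flip, as (★) allows). Its nodes form one orbit $a_0,\dots,a_{2n-1}$ (indices mod $2n$), $\tau^{-1}a_j=a_{j+1}$, and $\tau^{-n}$ flips each component, so $a_j$ is adjacent to $a_{j+n}$. Take $\alpha=a_0$, $\beta=a_{n+1}\ne\alpha$. Then $\langle\tau^{-i}\alpha,\beta^\vee\rangle$ is $2$ for $i\equiv n+1$, $-1$ for $i\equiv2n+1\equiv1$,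 and $0$ otherwise (mod $2n$), so
$$N(\alpha,\beta)=\frac{-q^{-1}+2q^{-n-1}}{1-q^{-2n}}<0,$$
since $q^n\ge4>2$. With (5) for $w=s_\alpha$ this proves Theorem B(2). $\blacksquare$

## 9. Strata, rational Hasse invariants and their divisors

Sections 9 to 13 prove Theorem B(1). Assume (★) and let $(X,\zeta)$ satisfy Assumption 1.9. We must show $\mathcal C_X\subset\mathcal C_{\rm zip}$. If $\Delta=\emptyset$, dominance is no condition and $\mathcal C_{\rm zip}=X^*(T)$ by Lemma 2.3. Assume $\Delta\ne\emptyset$.

Let $N\lambda\in C_X$. A nonzero section is nonzero on some connected component of $X$, which again satisfies Assumption 1.9 (properness passes to closed subschemes). So assume $X$ connected. It is smooth over $k$, in particular locally of finite type, hence irreducible.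

**The strata.** Put $X_w=\zeta^{-1}(\mathcal F_w)$, $C_w=O_{ww_0}=BwB\dot w_0$, so that $\mathcal F_w=[E\backslash C_w]$. As $\zeta$ is smooth, hence open, $\overline X_w=\zeta^{-1}([E\backslash\overline C_w])=\bigcup_{w'\le w}X_{w'}$. It is normal, since Schubert varieties are normal. So the irreducible components of $\overline X_w$ are its connected components; they are pairwise disjoint and open in $\overline X_w$. By "component" we mean these.

**The functions.** For $\chi\in\mathfrak X$ put
$$h_w(\chi)=w\chi+q\tau\iota\chi,$$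
a bijection of $\mathfrak X$, since $w$ and $\tau\iota$ are isometries and $q\ge2$. For $\chi\in X^*(T)$ and $x=ww_0$ define on $C_w$
$$F_{w,\chi}(u\dot xsv)=(\iota\chi)(s)\qquad(u\in U_-,\ s\in T,\ v\in U_+).$$
This is well defined: $u_1\dot xs=\dot xs'v_1$ gives $\dot x^{-1}u_1\dot x=s'v_1s^{-1}$, a unipotent element of $B_+$, whose $T$-component $s's^{-1}$ is therefore trivial. It is regular, by the parametrization of $O_x$ in the proof of Lemma 2.4, and invertible. The element $(tu',\varphi(t)v')\in E$ multiplies $s$ by $x^{-1}(t)\varphi(t)^{-1}$, so $F_{w,\chi}$ has weight $x\iota\chi-q\tau\iota\chi=-w\chi-q\tau\iota\chi=-h_w(\chi)$. So it is a rational section of $\mathcal L(-h_w(\chi))$ on $[E\backslash\overline C_w]$.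

**Lemma 9.1 (Chevalley's formula).** Let $\mathrm{Cov}(w)=\{\gamma\in\Phi_+:\ell(ws_\gamma)=\ell(w)-1\}$. The divisor of $F_{w,\chi}$ on $\overline C_w$ is
$$\sum_{\gamma\in\mathrm{Cov}(w)}\langle\chi,\gamma^\vee\rangle\,[\overline C_{ws_\gamma}].$$

*Proof.* **Step 1: pass to the Schubert variety.** Right translation by $\dot w_0$ turns $F_{w,\chi}$, up to a nonzero constant, into the function $u\dot wsv'\mapsto(-\chi)(s)$ on $BwB$ ($u,v'\in U_-$): in $u\dot w\dot w_0sv\dot w_0$ the torus part becomes $w_0(s)$ up to a constant factor in $T$, and $(\iota\chi)(s)=(-\chi)(w_0(s))$. So we have a rational section, over $\overline{BwB}/B$, of the line bundle of functions with $f(gb)=(-\chi)(b)f(g)$, invertible on $BwB/B$. The boundary divisors are the $\overline{Bws_\gamma B}/B$, $\gamma\in\mathrm{Cov}(w)$.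

**Step 2: a curve transversal to one of them.** Fix $\gamma\in\mathrm{Cov}(w)$, $w'=ws_\gamma$, and let $K=\dot wG_\gamma B/B\cong\mathbb P^1$, where $G_\gamma$ is the image of the $SL_2$ attached to $\gamma$. It contains the points $w$ and $w'$. As $U_{-\gamma}\subset B$, $K\smallsetminus\{w'\}=\dot wU_\gamma B/B=U_{w\gamma}\dot wB/B$. Since $\ell(ws_\gamma)<\ell(w)$ we have $w\gamma\in-\Phi_+$, so $U_{w\gamma}\subset B$ and $K\smallsetminus\{w'\}\subset BwB/B$. Likewise $K\smallsetminus\{w\}=U_{-w\gamma}\dot w'B/B$, so $T$ acts on the tangent line of $K$ at $w'$ by the root $-w\gamma\in\Phi_+$. The weights of $T$ on $T_{w'}(Bw'B/B)$, a quotient of $\mathrm{Lie}\,B/\mathrm{Lie}\,T$, lie in $-\Phi_+$. So $K$ is not tangent to $Bw'B/B$ at $w'$. As $\overline{BwB}/B$ is normal, it is smooth along the orbit $Bw'B/B$ of codimension one; so $K$ is transversal to this divisor at $w'$. No other boundary divisor passes through $w'$.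

**Step 3: count on $K$.** By transversality the order of the section along $\overline{Bw'B}/B$ is the order at $w'$ of its restriction to $K$. The restriction is invertible on $K\smallsetminus\{w'\}$, so this order is the degree of the line bundle on $K$. The degree is additive in $\chi$ and depends only on $\langle\chi,\gamma^\vee\rangle$. For lower triangular matrices in $SL_2$ and $\langle\chi,\gamma^\vee\rangle=1$, the entry $g_{22}$ satisfies $(gb)_{22}=g_{22}b_{22}=(-\chi)(b)g_{22}$ and has one simple zero. So the degree is $\langle\chi,\gamma^\vee\rangle$. $\square$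

As $\zeta$ is smooth, the pullback of $F_{w,\chi}$ to $\overline X_w$ has divisor $\sum\langle\chi,\gamma^\vee\rangle[\overline X_{ws_\gamma}]$, with reduced divisors $\overline X_{ws_\gamma}$.

**The target.** Since $h_{w_0}(\chi)=-\iota\chi+q\tau\iota\chi=(q\tau-1)\iota\chi$ and $\iota$ preserves dominance, Lemma 2.3 says
$$\lambda\in\mathcal C_{\rm zip}\iff-\lambda=h_{w_0}(\chi)\text{ with }\chi\text{ dominant}.\tag{6}$$

**Independence.** Under (★) the coroots $\gamma^\vee$, $\gamma\in\mathrm{Cov}(w)$, are linearly independent for every $w$. As lengths add over components, $\mathrm{Cov}(w)$ is the disjoint union of the sets for the components. For $A_1$: $\mathrm{Cov}(s_\alpha)=\{\alpha\}$. For $A_2$ with simple roots $\alpha,\beta$: $\mathrm{Cov}(s_\alpha)=\{\alpha\}$; $\mathrm{Cov}(s_\alpha s_\beta)=\{\beta,\alpha+\beta\}$, with $s_\alpha s_\beta s_\beta=s_\alpha$ and $s_\alpha s_\beta s_{\alpha+\beta}=s_\beta$; $\mathrm{Cov}(w_0)=\{\alpha,\beta\}$; and symmetrically. Here $(\alpha+\beta)^\vee=\alpha^\vee+\beta^\vee$.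

## 10. Shrinking $X$ so that all components meet $X_e$

The degree argument on $SL_2$ used that the Hasse invariant vanishes somewhere. In general a component of some $\overline X_w$ might miss the closed stratum $X_e$; we discard such components.

Fix $x_0\in X_e$, let $R=\bigcup_{\ell(w)=1}\overline X_w$, and let $Z$ be the connected component of $R$ containing $x_0$. Remove from $X$ all components of all $\overline X_w$ ($w\in W$) that do not meet $Z$. The removed set is closed: for fixed $w$, components are open in $\overline X_w$ (locally noetherian), so any union of components is closed; and $W$ is finite. It is disjoint from $Z$. Let $X'\supset Z$ be the open complement.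

* $X'$ is irreducible, smooth over $[E\backslash G]$, and surjects onto it: its image is open and contains the closed point $\mathcal F_e$, which lies in the closure of every point.
* For $\ell(w)=1$ a component of $\overline X_w$ meeting $Z$ is contained in $Z$. So the closure of $X'_w$ in $X'$ is the union of the components of $\overline X_w$ contained in $Z$, a closed subscheme of $\overline X_w$, hence proper.
* The components of $\overline X_w\cap X'$ are the sets $Y\cap X'$ with $Y$ a component of $\overline X_w$ meeting $Z$.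

Sections restrict injectively to the dense open $X'$, so we may replace $X$ by $X'$. Then $R=Z$ is connected, contains $x_0$, and every component of every $\overline X_w$ meets $Z$.

**Lemma 10.1.** After this replacement every component $Y$ of every $\overline X_w$ meets $X_e$.

*Proof.* First let $D$ be a component of some $\overline X_s$, $\ell(s)=1$. Suppose $D\cap X_e=\emptyset$. Then $D$ is disjoint from the other components of $\overline X_s$, and from $\overline X_{s'}$ for $s'\ne s$ of length one, as $\overline X_s\cap\overline X_{s'}=X_e$. So $D$ is open and closed in $R=Z$, whence $D=Z\ni x_0\in X_e$, a contradiction. Now let $y\in Y\cap Z$, and let $D\ni y$ be a component of some $\overline X_s$ with $\ell(s)=1$. If $y\in X_e$ we are done. Otherwise $y\in X_s\cap\overline X_w$, so $s\le w$ and $D\subset\overline X_s\subset\overline X_w$. As $D$ is connected and meets $Y$, $D\subset Y$; and $D$ meets $X_e$. $\square$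

## 11. Effective weights and descent along strata

**Definition 11.1.** $\mathrm{Eff}_w$ is the set of $\eta\in\mathfrak X$ such that for some $N\ge1$ with $N\eta\in X^*(T)$ and some component $Y$ of $\overline X_w$ the bundle $\mathcal L(-N\eta)|_Y$ has a nonzero section.

If $\lambda\in\mathcal C_X$, then $-\lambda\in\mathrm{Eff}_{w_0}$. For $SL_2$, Section 3 shows $\mathrm{Eff}_{w_0}\subset\mathbb Q_{\ge0}\,\omega$, and $g_{11}$ gives the reverse inclusion.

**Lemma 11.2.** Let $\alpha\in\Delta$ and $\eta=h_{s_\alpha}(\chi)\in\mathrm{Eff}_{s_\alpha}$. Then $\langle\chi,\alpha^\vee\rangle\ge0$.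

*Proof.* Taking powers, choose $N$ with $N\chi\in X^*(T)$ and $0\ne f\in H^0(Y,\mathcal L(-N\eta))$, $Y$ a component of $\overline X_{s_\alpha}$. On $Y$, $F=F_{s_\alpha,N\chi}$ has divisor $N\langle\chi,\alpha^\vee\rangle[Y\cap X_e]$. If $\langle\chi,\alpha^\vee\rangle<0$, then $f/F$ is a function on the normal scheme $Y$ without poles, vanishing on $Y\cap X_e$, which is nonempty by Lemma 10.1. As $Y$ is proper and integral, $f/F$ is constant, so $f=0$, a contradiction. $\square$

**Lemma 11.3.** Let $\eta\in\mathrm{Eff}_w$ and $S\subset\mathrm{Cov}(w)$. There are rationals $n_\gamma\ge0$ ($\gamma\in S$) such that for every $\xi\in\mathfrak X$ with $\langle\xi,\gamma^\vee\rangle=n_\gamma$ for $\gamma\in S$ and $\langle\xi,\gamma^\vee\rangle=0$ for $\gamma\in\mathrm{Cov}(w)\smallsetminus S$ we have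
$$\eta-h_w(\xi)\in\bigcap_{\gamma\in S}\mathrm{Eff}_{ws_\gamma}.$$

*Proof.* Let $f,Y,N$ witness $\eta\in\mathrm{Eff}_w$. A component of $\overline X_{ws_\gamma}$ meeting $Y$ is a connected subset of $\overline X_w$, so it is contained in $Y$. Such components exist because $Y$ meets $X_e\subset\overline X_{ws_\gamma}$, and they are prime divisors of $Y$. For $\gamma\in S$ let $Nn_\gamma$ be the minimal order of $f$ along them. For $\xi$ as stated choose $M\ge1$ with $MN\xi\in X^*(T)$. Then $f^M/F_{w,MN\xi}$ is a rational section of $\mathcal L(-MN(\eta-h_w(\xi)))$ on $Y$. By Lemma 9.1 its order along each component of $\overline X_{ws_\gamma}$ in $Y$, $\gamma\in S$, is $M$ times the order of $f$ minus $MNn_\gamma$, so it is $\ge0$, and $=0$ on at least one of them; along all other prime divisors it is that of $f^M$. As $Y$ is normal, the section is regular; and for each $\gamma\in S$ it is not identically zero on some component of $\overline X_{ws_\gamma}$. $\square$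

**Reduction to one factor.** Decompose $\mathfrak X=X^*(G)_{\mathbb Q}\oplus\bigoplus_j\mathfrak X_j$ and $W=\prod_jW_j$ according to the $\tau$-orbits of components of the Dynkin diagram. The maps $h_w,\tau,\iota$ and the sets $\mathrm{Cov}(w)$ are compatible with this. Let $\lambda\in\mathcal C_X$ be the given weight, $\eta=-\lambda\in\mathrm{Eff}_{w_0}$, and fix $j$. As long as $w$ has a nontrivial component $w_i$ with $i\ne j$, choose $\gamma\in\mathrm{Cov}(w)$ in the factor $i$ and apply Lemma 11.3 with $S=\{\gamma\}$ and a $\xi\in\mathfrak X_i$ with $\langle\xi,\gamma^\vee\rangle=n_\gamma$ and $\langle\xi,\gamma'^\vee\rangle=0$ for the other $\gamma'\in\mathrm{Cov}(w)$. Such a $\xi$ exists by the independence in Section 9; coroots from other factors vanish on $\mathfrak X_i$. We subtract $h_w(\xi)\in\mathfrak X_i$, so the component $\eta_j\in\mathfrak X_j$ does not change, and we reach $w=(w_{0,j},e,\dots,e)$. Let $\mathrm{Eff}^j_{w_j}\subset\mathfrak X_j$ be the set of $\mathfrak X_j$-components of elements of $\mathrm{Eff}_{(w_j,e,\dots,e)}$.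 Then $\eta_j\in\mathrm{Eff}^j_{w_{0,j}}$. Lemma 11.2, and Lemma 11.3 with $S=\mathrm{Cov}(w_j)$ and $\xi\in\mathfrak X_j$, hold for $\mathrm{Eff}^j$, because $h_w$ acts componentwise and coroots of the factor $j$ see only $\mathfrak X_j$.

By (6) it suffices to show, for each $j$, that $\eta_j=h_{w_{0,j}}(\chi)$ with $\chi$ dominant; on $X^*(G)_{\mathbb Q}$, $h_{w_0}$ is bijective and dominance is no condition. Under (★) the factor is either $A_2$ with $\tau$ the flip, or $n\ge1$ copies of $A_1$ permuted cyclically. We drop $j$ from the notation.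

## 12. The factor $A_2$ with the flip

Here $\iota$ and $\tau$ are both the flip, so $\tau\iota=1$ and $h_w(\chi)=(q+w)\chi$. Write $(a,b)=(\langle\cdot,\alpha^\vee\rangle,\langle\cdot,\beta^\vee\rangle)$.

**Step 1: from $w_0$ to length $2$.** By Lemma 11.3 with $S=\{\alpha,\beta\}$: $\eta=h_{w_0}(\xi)+\eta'$ with $\xi$ dominant and $\eta'=(a',b')\in\mathrm{Eff}_{s_\alpha s_\beta}\cap\mathrm{Eff}_{s_\beta s_\alpha}$.

**Step 2: from length $2$ to length $1$, to get $b'\ge0$.** At $w_1=s_\alpha s_\beta$, Lemma 11.3 with $S=\{\beta,\alpha+\beta\}$ gives $\eta'=h_{w_1}(\xi')+\eta''$ with $\xi'=(x,y)$, $y\ge0$, $x+y\ge0$, $\eta''\in\mathrm{Eff}_{s_\alpha}\cap\mathrm{Eff}_{s_\beta}$. Write $\eta''=h_{s_\beta}(\chi'')=(q+s_\beta)\chi''$. By Lemma 11.2, $\langle\eta'',\beta^\vee\rangle=(q-1)\langle\chi'',\beta^\vee\rangle\ge0$. As $w_1\alpha=s_\alpha(\alpha+\beta)=\beta$, $\langle w_1\xi',\beta^\vee\rangle=\langle\xi',\alpha^\vee\rangle=x$, so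
$$\langle h_{w_1}(\xi'),\beta^\vee\rangle=qy+x=(q-1)y+(x+y)\ge0 .$$
Hence $b'\ge0$. By symmetry, using $s_\beta s_\alpha$, $a'\ge0$.

**Step 3: back to $w_0$.** As $w_0(x,y)=(-y,-x)$, $h_{w_0}(x,y)=(qx-y,qy-x)$, with inverse $(a,b)\mapsto\frac1{q^2-1}(qa+b,\,a+qb)$. So $\eta'=h_{w_0}(\chi')$ with $\chi'$ dominant, and $\eta=h_{w_0}(\xi+\chi')$ with $\xi+\chi'$ dominant, as required.

**Remark 12.1 (what the same computation gives for split $SL_3$).** Sections 9 and 10 and Lemmas 11.2, 11.3 apply to split $SL_3$ as well; only $h_w(\chi)=w\chi+q\iota\chi$ changes, with $\iota(x,y)=(y,x)$. Now $h_{w_0}(\xi)=(q-1)\iota\xi$. From $s_\alpha(x,y)=(-x,x+y)$ we get $h_{s_\alpha}(x,y)=(qy-x,(q+1)x+y)=:(a,b)$ and $qb-a=(q^2+q+1)x$. So Lemma 11.2 says $qb''\ge a''$ and, symmetrically, $qa''\ge b''$ for $\eta''=(a'',b'')$; these imply $a'',b''\ge0$. From $w_1(x,y)=(-x-y,x)$ we get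
$$h_{w_1}(x,y)=\big((q-1)y-x,\ (q+1)x\big)=y\,(q,-(q+1))+(x+y)\,(-1,q+1).$$
The form $(q+1)a+b$ takes the value $q^2-1$ on $(q,-(q+1))$ and $0$ on $(-1,q+1)$, so $(q+1)a'+b'\ge0$, and symmetrically $a'+(q+1)b'\ge0$. So every $\lambda=(a,b)\in\mathcal C_X$ satisfies $(q+1)a+b\le0$ and $a+(q+1)b\le0$, which is weaker than $a,b\le0$. The weight $\lambda=(-(q+1),1)$ of Theorem A satisfies the second inequality with equality: it lies on the boundary of what the method allows.

## 13. The factor of $n$ copies of $A_1$ permuted cyclically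

Label the simple roots $\alpha_i$, $i\in\mathbb Z/n$, with $\tau^{-1}\alpha_i=\alpha_{i+1}$, and write $\chi_i=\langle\chi,\alpha_i^\vee\rangle$; so $(\tau\chi)_i=\chi_{i+1}$. Here $\iota=1$. Elements of $W$ are subsets $J\subset\mathbb Z/n$, $\mathrm{Cov}(J)=\{\alpha_i\}_{i\in J}$, and
$$h_J(\chi)_i=\varsigma_i\chi_i+q\chi_{i+1},\qquad\varsigma_i=-1\ (i\in J),\quad\varsigma_i=+1\ (i\notin J).$$
For given $\eta$ put $\chi^J=h_J^{-1}(\eta)$. We want $\chi^J_i\ge0$ for $J=\mathbb Z/n$, and get it by comparing different $J$.

**Step 1: comparing $\chi^J$ and $\chi^{J\smallsetminus j}$.** For $i\ne j$ let $d(j,i)\in\{1,\dots,n-1\}$ be the cyclic distance from $j$ upward to $i$, and let $\pi(j,i)=(-1)^e$, where $e$ is the number of $l\notin J$ strictly between $j$ and $i$, going from $j$ upward to $i$. Put $\pi_J=(-1)^{n-|J|}$ and $\kappa_J=\frac1{1+\pi_Jq^{-n}}>0$. Then for $j\in J$, $i\ne j$: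
$$\chi_i^{J\smallsetminus j}=\chi_i^J-2\kappa_J\,\pi(j,i)\,q^{-d(j,i)}\chi_j^J.\tag{7}$$

*Proof.* Let $D=\chi^{J\smallsetminus j}-\chi^J$, and compare the rows of $h_{J\smallsetminus j}(\chi^{J\smallsetminus j})=h_J(\chi^J)$. Rows $i\ne j$ give $D_{i+1}=-\varsigma_iD_i/q$ (with $\varsigma$ for $J$); row $j$ gives $\chi_j^J+D_j+qD_{j+1}=-\chi_j^J$, i.e. $D_{j+1}=-(2\chi_j^J+D_j)/q$. Since $-\varsigma_i$ is $+1$ on $J$ and $-1$ off $J$, going once around gives $D_j=D_{j+n}=\pi_Jq^{-(n-1)}D_{j+1}$. Inserting this, $D_{j+1}(1+\pi_Jq^{-n})=-2\chi_j^J/q$, so $D_{j+1}=-2\kappa_J\chi_j^J/q$. Finally $D_{j+m}=\pi(j,j+m)q^{-(m-1)}D_{j+1}$ for $1\le m\le n-1$. $\square$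

**Step 2: the two claims.** The gaps of $J\ne\emptyset$ are the numbers of elements of the complement between cyclically consecutive elements of $J$ (for $|J|=1$ the single gap is $n-1$, and the element is its own successor). We claim for $\eta\in\mathrm{Eff}_J$:

* A($J$): if all gaps are even, then $\chi_i^J\ge0$ for all $i\in J$.
* B($J$): if exactly one gap is odd, lying between $i\in J$ and its successor in $J$, then $\chi_i^J\ge0$.

We use induction on $|J|$. For $|J|=1$ both are Lemma 11.2. Let $|J|\ge2$. By Lemma 11.3 with $S=\mathrm{Cov}(J)$, $\eta=h_J(\xi)+\eta'$ with $\xi_l\ge0$ for $l\in J$ and $\eta'\in\bigcap_{j\in J}\mathrm{Eff}_{J\smallsetminus j}$. Since $h_J^{-1}(\eta)=\xi+h_J^{-1}(\eta')$, it suffices to prove the inequalities for $\eta'$. So from now on $\eta$ denotes an element of $\bigcap_{j\in J}\mathrm{Eff}_{J\smallsetminus j}$, and $\chi=\chi^J$. Removing $j$ from $J$ merges its two adjacent gaps $g,g'$ into one gap $g+1+g'$.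

**Step 3: B($J$).** Let $m\ne i$ be the successor of $i$. The odd gap is adjacent to both $i$ and $m$, so $J\smallsetminus i$ and $J\smallsetminus m$ have only even gaps. We have $\pi(i,m)=-1$ (the odd gap) and $\pi(m,i)=1$ (the sum of the other gaps). So A($J\smallsetminus i$) at $m$ and A($J\smallsetminus m$) at $i$ become, by (7),
$$\chi_m\ge-2\kappa_Jq^{-d(i,m)}\chi_i,\qquad\chi_i\ge2\kappa_Jq^{-d(m,i)}\chi_m .$$
If $\chi_i<0$, the first gives $\chi_m>0$ and then the second $\chi_i>0$, a contradiction.

**Step 4: A($J$).** All gaps are even, so $\pi_J=1$. For $i\in J$ with successor $j$, $J\smallsetminus j$ has exactly one odd gap, which starts at $i$; and $\pi(j,i)=1$, $d(j,i)=n-d(i,j)$. So B($J\smallsetminus j$) and (7) give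
$$\chi_i\ge\theta_i\chi_j,\qquad\theta_i=\frac{2q^{-(n-d(i,j))}}{1+q^{-n}}>0 .$$
Go once around the cycle. The distances between successive elements add up to $n$, so $\chi_i\ge\theta\chi_i$ with, for $s=|J|\ge2$ and $Q=q^n$,
$$\theta=\frac{2^sq^{-n(s-1)}}{(1+q^{-n})^s}=\frac{Q}{((Q+1)/2)^s}\le\frac{Q}{((Q+1)/2)^2}<1,$$
because $(Q+1)/2>1$ and $4Q<(Q+1)^2$. Hence $\chi_i\ge0$, which completes the induction.

**Step 5: conclusion.** For $J=\mathbb Z/n$ all gaps are $0$, so A($\mathbb Z/n$) applies to $\eta\in\mathrm{Eff}_{w_0}$: $\eta=h_{w_0}(\chi)$ with $\chi$ dominant.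

With Sections 11 and 12, every $\lambda\in\mathcal C_X$ lies in $\mathcal C_{\rm zip}$; the inclusion $\mathcal C_{\rm zip}\subset\mathcal C_X$ always holds. This proves Theorem B(1). $\blacksquare$
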